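\title{Bennequin surfaces that need many more strings than the braid index}

\begin{abstract}
For an oriented link $K$ let $b(K)$ be its braid index, $\delta(K)$ its Bennequin defect, and $b_b(K)$ the least number of strings on which a Seifert surface of maximal Euler characteristic can be realized as a braided surface. Ito and Kawamuro conjectured that $b_b(K)\le b(K)+\delta(K)$. We disprove this by constructing genus one knots $K_p$ with $\delta(K_p)=1$, $b(K_p)\le 4p+4$ and $b_b(K_p)\ge 6p$. Connected sums show that $b_b-b$ is unbounded on knots with any fixed value $\delta\ge1$. The bound on the braid index comes from two braided positions of one surface with very different numbers of negative bands. The bound on $b_b$ comes from confining every minimal genus surface to a neighborhood of a torus knot, around which it must wind at least three times.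
\end{abstract}

\section{Introduction}\label{sec:intro}

All links are oriented links in $S^3$. The \emph{braid index} $b(K)$ of a link $K$ is the least number of strands of a braid whose closure is $K$. A \emph{Seifert surface} of $K$ is a compact oriented surface without closed components whose oriented boundary is $K$, and $\chi(K)$ is the maximal Euler characteristic of such a surface. For a knot, $\chi(K)=1-2g(K)$, where $g(K)$ is the genus.

The braid index measures how efficiently a link can be put in braid position. One can ask the same of a Seifert surface. For $i<j$ the \emph{band generator} is
\[
\sigma_{i,j}=\sigma_i^{-1}\cdots\sigma_{j-2}^{-1}\,\sigma_{j-1}\,\sigma_{j-2}\cdots\sigma_i .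
\]
A word $W=\prod_k\sigma_{i_k,j_k}^{\pm1}$ in the braid group on $s$ strands defines a \emph{braided surface $F_W$ on $s$ strings}: it consists of $s$ stacked disks, and each letter $\sigma_{i,j}^{\pm1}$ contributes one half-twisted embedded band, \emph{positive} or \emph{negative}, joining disk $i$ to disk $j$. Its oriented boundary is the closure of the braid. A \emph{Bennequin surface} of $K$ is a braided Seifert surface of $K$ with Euler characteristic $\chi(K)$, and $b_b(K)$ is the least number of strings of a Bennequin surface of $K$. Since the boundary of a braided surface on $s$ strings is a closed $s$-braid, $b(K)\le b_b(K)$. How large can the difference be?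

A natural quantity to compare it with is the following. Let
\[
TB(K)=\max\{w(D)-s(D)\colon D\text{ a diagram of }K\},\qquad
\delta(K)=\frac{-\chi(K)-TB(K)}{2},
\]
where $w(D)$ is the writhe and $s(D)$ the number of Seifert circles. These are the \emph{Thurston--Bennequin number} and the \emph{Bennequin defect} of $K$. By Bennequin's inequality, $\delta(K)$ is a nonnegative integer. To see what it measures, let $F$ be a braided surface on $s$ strings with $\nu_+$ positive and $\nu$ negative bands. Then $\chi(F)=s-\nu_+-\nu$, and the braid has exponent sum $w=\nu_+-\nu$, so
\begin{equation}\label{eq:count}
w-s=-\chi(F)-2\nu .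
\end{equation}
The diagram of a closed $s$-braid has $s$ Seifert circles and writhe $w$, so $TB(\partial F)\ge-\chi(F)-2\nu$. For a Bennequin surface this reads $\delta(K)\le\nu$: the defect is a lower bound for the number of negative bands.

In the simplest cases $b_b=b$. If $K$ is the closure of a positive word in $\sigma_1,\dots,\sigma_{s-1}$ with $s=b(K)$, then $-\chi(F_W)=w-s\le TB(K)\le-\chi(K)$, so $F_W$ is a Bennequin surface, $\delta(K)=0$ and $b_b(K)=b(K)$. The words $\sigma_1^{-3}$ and $\sigma_1\sigma_2^{-1}\sigma_1\sigma_2^{-1}$ give genus one surfaces for the left-handed trefoil and the figure-eight knot on $b=2$ and $b=3$ strings. Lemma~\ref{lem:cone} below shows that a Bennequin surface on $b(K)$ strings has exactly $\delta(K)$ negative bands, so $\delta=3$ and $\delta=2$ for these knots. In general, adding a disk joined by one negative band does not change the surface up to isotopy and raises both $s$ and $\nu$ by one. It is therefore tempting to regard a negative band as worth one string, and to expect that the $\delta(K)$ unavoidable negative bands account for all the strings lost in passing from the link to a minimal genus surface.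

\medskip
\noindent\textbf{Conjecture} (Ito--Kawamuro; see \cite[Conjecture 2.5]{RSQ})\textbf{.}
\emph{Every oriented link $K$ satisfies $b_b(K)\le b(K)+\delta(K)$.}
\medskip

We show that the conjecture is false.

\begin{theorem}\label{thm:main}
For every $p\ge2$ there is a knot $K_p$ of genus $1$ with
\[
\delta(K_p)=1,\qquad b(K_p)\le 4p+4,\qquad b_b(K_p)\ge 6p .
\]
Hence $b_b(K_p)\ge6p>4p+5\ge b(K_p)+\delta(K_p)$ for $p\ge3$, and the conjecture fails.
\end{theorem}

For instance, $b(K_3)\le16$, $\delta(K_3)=1$ and $b_b(K_3)\ge18$.

\begin{theorem}\label{thm:sum}
For all $d\ge1$ and $M$ there is a knot $\mathcal K$ with $\delta(\mathcal K)=d$ and $b_b(\mathcal K)-b(\mathcal K)\ge M$. So no bound $b_b\le b+f(\delta)$ holds, even on knots with one fixed value $\delta=d\ge1$. Also $\limsup b_b/b\ge 3/2$ on knots with $\delta=1$.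
\end{theorem}

These examples do not address the case $\delta=0$, that is, whether $\delta(K)=0$ forces $b_b(K)=b(K)$.

\subsection*{The idea}
The number $b_b$ sees the curves that lie on the surface, while $b$ sees only the boundary. A curve that runs through $k$ of the disks of a braided surface, once each, has at most $k/2$ local maxima. So if every minimal genus surface of $K$ carries such a curve of bridge number at least $3p$, then $b_b(K)\ge6p$. We arrange this inside a tubular neighborhood $U$ of the torus knot $J=T(p,p+1)$, which has bridge number $p$. Our surface is a long band that runs three times around $U$, closed up by a small ring that encircles one of the other two strands of the band. A meridian disk of $U$ that cuts the ring along its core meets the boundary knot in four points instead of six, and the ring can be slid to any place along $J$. This suggests that the knot costs about $4p$ strands, while the surface costs $6p$.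

The proof of the upper bound does not construct a braid on $4p+4$ strands. It uses the generalized Jones conjecture, by which two braids for the same knot with equal strand number and distant exponent sums force the braid index to be small (Section~\ref{sec:cone}). Each time the ring is moved one step along $J$, a positive band is traded for a negative one with no change in the number of strings (Sections~\ref{sec:ring} and~\ref{sec:cable}); Section~\ref{sec:example} shows one such trade by a direct braid computation. The lower bound must hold for all minimal genus surfaces, and Section~\ref{sec:lower} obtains it from the Alexander module over $\mathbb F_3$ and a cut-and-paste argument along $\partial U$.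

\section{Strings and negative bands}\label{sec:cone}

We use three published results on closed braids. Here $w(\beta)$ is the exponent sum of a braid $\beta$, and $\chi_4(K)$ is the maximal Euler characteristic of a smooth oriented surface in $B^4$, without closed components, bounded by $K$. A knot is \emph{slice} if it bounds a smooth disk in $B^4$.

\begin{itemize}
\item[(J)] \emph{Generalized Jones conjecture} \cite{DP,LM}. If a braid $\beta$ on $n$ strands and a braid $\beta_0$ on $b(K)$ strands have the same oriented link $K$ as closure, then $|w(\beta)-w(\beta_0)|\le n-b(K)$.
\item[(Y)] \emph{Yamada's theorem} \cite{Ya}. A diagram with $s$ Seifert circles and writhe $w$ can be turned into a closed $s$-braid with exponent sum $w$ that represents the same link.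
\item[(S)] \emph{Slice--Bennequin inequality} \cite{Ru}. If $K$ is the closure of a braid $\beta$ on $n$ strands, then $w(\beta)-n\le-\chi_4(K)$.
\end{itemize}

By (Y) and (S), $TB(K)\le-\chi_4(K)$. In particular,
\begin{equation}\label{eq:slice}
TB(K)\le-1\quad\text{for every slice knot } K.
\end{equation}

\begin{lemma}\label{lem:cone}
If $K$ has a Bennequin surface on $s$ strings with $\nu$ negative bands, then
\[
\delta(K)\le\nu\le\delta(K)+s-b(K).
\]
\end{lemma}

\begin{proof}
Write $b,\chi,\delta$ for the invariants of $K$, and let $\beta_0$ be a braid on $b$ strands with closure $K$ and exponent sum $w_0$. By (J), every braid $\beta$ on $n$ strands with closure $K$ has $w(\beta)-n\le w_0-b$. By (Y) this gives $TB(K)\le w_0-b$, and the closure of $\beta_0$ shows equality. So $2\delta=-\chi-w_0+b$. By \eqref{eq:count} the braid of the Bennequin surface has exponent sum $w=s-\chi-2\nu$, hence $w-w_0=(s-b)+2(\delta-\nu)$. Now (J) says $-(s-b)\le(s-b)+2(\delta-\nu)\le s-b$, which is the claim.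
\end{proof}

We use the second inequality in the form $b(K)\le s-(\nu-\delta(K))$: a Bennequin surface with many negative bands is an upper bound for the braid index.

Reversing the orientation of a knot diagram keeps $w$ and $s$, and a reversed closed braid is a closed braid on the same number of strands. So $b$, $\chi$, $TB$ and $\delta$ agree for a knot and its reverse. For this reason isotopies of surfaces with connected boundary may ignore orientations below; we write $F\cong F'$ for isotopic unoriented surfaces.

\section{Braided surfaces in coordinates}\label{sec:fence}

Let $x$ point to the right, $y$ up, and $z$ toward the viewer. We draw braids with horizontal strands oriented from left to right and numbered from the bottom, we read words from left to right, and $\sigma_i$ is a positive crossing. A crossing is positive if the cross product of the directions of the over-strand and the under-strand points to the viewer. Since $(1,-1,0)\times(1,1,0)=(0,0,2)$, a crossing of two strands running from left to right is positive exactly when the over-strand descends. In $\sigma_{i,j}^{\pm1}$ strand $i$ first climbs through negative crossings, so it passes over the intermediate strands, and after the crossing $\sigma_{j-1}^{\pm1}$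 strand $j$ descends through positive crossings, so it also passes over them. Thus all bands pass in front of the intermediate disks. Other drawing conventions may put all bands behind; a rotation by $\pi$ about the $x$-axis interchanges the two pictures and keeps the number of strings and the signs of crossings, so the class of braided surfaces does not depend on the convention.

\subsection*{Normal form}
Disk $i$ lies in $\{y=i,\ z\le0\}$ with a front edge on $z=0$, and the bands lie in $z\ge0$ at distinct abscissae. Within its plane we shrink disk $i$ to a strip $H_i\subset\{y=i,\ -1\le z\le0\}$ just long enough to contain the attaching arcs. Fix $\tau<\frac1{10}$, and fix $\varepsilon<\frac1{10}$ much smaller than the distances between abscissae of bands. The band at abscissa $\xi$ joining $H_i$ to $H_j$, $i<j$, consists of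
\begin{itemize}
\item two \emph{flat ends} $[\xi-\varepsilon,\xi+\varepsilon]\times\{i\}\times[0,\frac12]$ and $[\xi-\varepsilon,\xi+\varepsilon]\times\{j\}\times[0,\frac12]$, and
\item a vertical part whose \emph{section} at height $y\in[i,j]$ is a horizontal segment of length $2\varepsilon$ centered at $(\xi,y,\frac12)$. The section is parallel to the $x$-axis for $y=i$ and $y=j$ and parallel to the $z$-axis for $i+\tau\le y\le j-\tau$ (the \emph{middle part}); on $[i,i+\tau]$ and on $[j-\tau,j]$ it makes a monotone quarter turn, both times in the same sense.
\end{itemize}
In its middle part a band has a \emph{front edge} and a \emph{back edge}. The boundary runs from left to right along the front edges of the strips, so one edge of a band runs from the lower left to the upper right corner and the other from the upper left to the lower right corner. The front edge is the over-strand. Hence: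
\begin{equation}\label{eq:edges}
\begin{array}{l}
\text{in a positive band the back edge comes from the lower left corner}\\
\text{and the front edge comes from the upper left corner.}
\end{array}
\end{equation}

\subsection*{Framings}
Let $c$ be a simple closed curve on a surface $F\subset S^3$ with an annular neighborhood $N\subset F$. Its \emph{framing} on $F$ is $\operatorname{lk}(c,c')$, where $c'\subset N$ is a parallel copy. It equals minus the linking number of the two circles of $\partial N$, oriented as the boundary of $N$, because these circles are antiparallel. We use the following standard fact about a band attached to a surface along two arcs.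
\begin{itemize}
\item[(B)] Two bands with the same core and the same ends are isotopic, near the core and fixing the ends, if and only if they have the same twisting. A full twist changes by $\pm1$ the framing of a curve that runs once over the band.
\end{itemize}

Let $\Gamma_W$ be the graph with the strips of $F_W$ as vertices and the bands as edges; $F_W$ deformation retracts to $\Gamma_W$. An embedded cycle in $\Gamma_W$ determines a \emph{cycle curve} on $F_W$, made of the cores of its bands and of arcs in its strips.

\begin{lemma}\label{lem:framing}
Let $c$ be a cycle curve on $F_W$.
\begin{enumerate}
\item[(a)] Replacing a positive band on $c$ by a negative one does not move $c$ and raises its framing by $1$.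
\item[(b)] If $c$ runs over exactly two bands and they have opposite signs, then $c$ has framing $0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $N$ be the union of the bands and strips on the cycle; it is an annulus with core $c$. For a band on $c$, an arc across the band meets $c$ once, so the two edges of the band lie on different circles of $\partial N$. Changing the sign of the band turns one positive crossing between these circles into a negative one and keeps all other crossings. Their linking number drops by $1$, which proves (a). If $c$ runs over two positive bands, then $N$ is isotopic to $F_{\sigma_1^2}$ on two strings, whose boundary circles have linking number $1$; the framing is $-1$, and (b) follows from (a).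
\end{proof}

The sign of a band that is not on $c$ does not affect the framing of $c$; an example is the band $\sigma_2$ in the annulus $F_{\sigma_1^2\sigma_2}$.

A \emph{grid diagram} of size $a$ consists of horizontal segments (\emph{rows}) at heights $1,\dots,a$ and $a$ vertical segments (\emph{columns}) at distinct abscissae. The ends of each column are ends of rows, each row carries ends of exactly two columns, and columns pass over rows. Let $G$ be a grid diagram of a knot. Reading its columns from left to right as letters, with any signs, gives a braided annulus on $a$ strings. All bands lie on its core, and the core is the knot with diagram $G$. Let $f(G)$ be the framing of the core when all bands are positive. By Lemma~\ref{lem:framing}(a),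
\begin{equation}\label{eq:fG}
\text{with $\nu$ negative bands, the core has framing } f(G)+\nu,
\end{equation}
no matter which bands are the negative ones.

\section{An example on six strings}\label{sec:example}

Consider the two words in Figure~\ref{fig:example},
\begin{align*}
W^{(0)}&=\sigma_{2,4}^{-1}\sigma_{1,3}\sigma_{2,4}\cdot\sigma_{3,5}\sigma_{4,6}\cdot\sigma_{1,6}\sigma_{2,5},\\
W^{(1)}&=\sigma_{2,4}^{-1}\sigma_{1,3}\cdot\sigma_{4,6}^{-1}\sigma_{3,5}\sigma_{4,6}\cdot\sigma_{1,6}\sigma_{2,5}.
\end{align*}
Both have six strands and seven letters, and their exponent sums are $5$ and $3$. We show that their closures agree. Then (J) gives $5-3\le2(6-b)$, so the braid index is at most $5$.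

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.55]
\draw (2,1)--(6,1) (1,2)--(7,2) (2,3)--(4,3) (1,4)--(5,4) (4,5)--(7,5) (5,6)--(6,6);
\draw[white,line width=5pt] (1,2.3)--(1,3.7) (2,1.3)--(2,2.7) (3,2.3)--(3,3.7) (4,3.3)--(4,4.7) (5,4.3)--(5,5.7) (6,1.3)--(6,5.7) (7,2.3)--(7,4.7);
\draw[thick] (2,1)--(2,3) (3,2)--(3,4) (4,3)--(4,5) (5,4)--(5,6) (6,1)--(6,6) (7,2)--(7,5);
\draw[thick,dashed] (1,2)--(1,4);
\node[above] at (1,4) {$e_-$}; \node[below] at (2,1) {$h$}; \node[above] at (3,4) {$e_+$};
\node at (0,1) {\small 1}; \node at (0,6) {\small 6}; \node at (4,-0.4) {$W^{(0)}$};
\begin{scope}[xshift=10cm]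
\draw (2,1)--(6,1) (1,2)--(7,2) (2,3)--(4,3) (1,4)--(5,4) (4,5)--(7,5) (3,6)--(6,6);
\draw[white,line width=5pt] (1,2.3)--(1,3.7) (2,1.3)--(2,2.7) (3,4.3)--(3,5.7) (4,3.3)--(4,4.7) (5,4.3)--(5,5.7) (6,1.3)--(6,5.7) (7,2.3)--(7,4.7);
\draw[thick] (2,1)--(2,3) (4,3)--(4,5) (5,4)--(5,6) (6,1)--(6,6) (7,2)--(7,5);
\draw[thick,dashed] (1,2)--(1,4) (3,4)--(3,6);
\node[above] at (3,6) {$e_-$}; \node[below] at (4,3) {$h$}; \node[above] at (5,6) {$e_+$};
\node at (0,1) {\small 1}; \node at (0,6) {\small 6}; \node at (4,-0.4) {$W^{(1)}$};
\end{scope}
\end{tikzpicture}
\caption{Two braided surfaces on six strings with the same boundary. Horizontal segments are disks, vertical segments are bands passing in front of the disks; solid bands are positive and dashed bands are negative. In each picture the bands $e_-$, $e_+$ form a ring around the band $h$. On the right the ring has moved one step up the staircase, and there is one more negative band.}\label{fig:example}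
\end{figure}

The band generators satisfy
\begin{equation}\label{eq:rel}
\sigma_{j,k}\sigma_{i,j}=\sigma_{i,j}\sigma_{i,k}=\sigma_{i,k}\sigma_{j,k}\ \ (i<j<k),\qquad
\sigma_{i,l}\sigma_{j,k}=\sigma_{j,k}\sigma_{i,l}\ \ (i<j<k<l).
\end{equation}
In the first relation the strands $i,j,k$ move in front of all others, so it suffices to treat three strands, where $\sigma_1\sigma_{1,3}=\sigma_2\sigma_1$ and $\sigma_{1,3}\sigma_2=\sigma_1^{-1}\sigma_2\sigma_1\sigma_2=\sigma_2\sigma_1$. In the second relation the long band is moved past the short band in front of it. From $\sigma_{4,5}\sigma_{2,4}=\sigma_{2,4}\sigma_{2,5}$ we get $\sigma_{2,5}\sigma_{2,4}^{-1}=\sigma_{2,4}^{-1}\sigma_{4,5}$, and from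
\[
\sigma_{4,6}\sigma_{2,4}\sigma_{3,5}\sigma_{4,6}
=\sigma_{2,4}\sigma_{2,6}\sigma_{3,5}\sigma_{4,6}
=\sigma_{2,4}\sigma_{3,5}\sigma_{2,6}\sigma_{4,6}
=\sigma_{2,4}\sigma_{3,5}\sigma_{4,6}\sigma_{2,4}
\]
we get $\sigma_{2,4}\sigma_{3,5}\sigma_{4,6}\sigma_{2,4}^{-1}=\sigma_{4,6}^{-1}\sigma_{2,4}\sigma_{3,5}\sigma_{4,6}$. Moving the first letter of each word to the end is a conjugation, and it gives
\begin{align*}
W^{(0)}&\sim\sigma_{1,3}\,(\sigma_{2,4}\sigma_{3,5}\sigma_{4,6}\sigma_{2,4}^{-1})\,\sigma_{1,6}\sigma_{4,5}
=\sigma_{1,3}\sigma_{4,6}^{-1}\,\underline{\sigma_{2,4}}\,\sigma_{3,5}\sigma_{4,6}\sigma_{1,6}\sigma_{4,5},\\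
W^{(1)}&\sim\sigma_{1,3}\sigma_{4,6}^{-1}\sigma_{3,5}\sigma_{4,6}\sigma_{1,6}\,\underline{\sigma_{2,4}^{-1}}\,\sigma_{4,5}.
\end{align*}
In both new words disk $2$ meets only the underlined band, so disk and band retract into disk $4$. Both closures are therefore the closure of $\sigma_{1,3}\sigma_{4,6}^{-1}\sigma_{3,5}\sigma_{4,6}\sigma_{1,6}\sigma_{4,5}$ on the five strands $1,3,4,5,6$.

Geometrically, $F_{W^{(0)}}$ is a band that runs twice around an unknotted staircase, together with a ring. Moving the ring to the next stair has turned a positive band into a negative one. Here the staircase is unknotted, and the knot even bounds a braided surface with $\chi=-1$ on five strings. When the staircase is replaced by a torus knot, the trade can be repeated once per column, so the bound on the braid index keeps improving, while Section~\ref{sec:lower} shows that minimal genus surfaces can lose almost no strings. The computation above uses the special shape of the staircase. The next two sections give the trade in general.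

\section{Ring surfaces}\label{sec:ring}

To compare braided surfaces with different words we need a description that forgets the word. Let $c$ be a knot and $D$ a disk that meets $c$ in exactly two points, $x_1\in\operatorname{int}D$ and $x_0\in\partial D$. We require that a slightly larger disk $D^+\supset D$ is transverse to $c$ and meets it in the same two points. Take a thin product neighborhood $D^+\times[-1,1]$ that meets $c$ in $\{x_0,x_1\}\times[-1,1]$, and put $R=\partial D\times[-1,1]$. Let $\ell$ be a thin band whose core is the closure of $c\setminus(\{x_0\}\times[-1,1])$, attached to $R$ along arcs of $\partial D\times\{1\}$ and $\partial D\times\{-1\}$ and otherwise disjoint from $R$. For $\varphi\in\mathbb Z$ the \emph{ring surface} $S(c,D,\varphi)$ is $R\cup\ell$, with $\ell$ twisted so that $c$ has an annular neighborhood with framing $\varphi$. Thus $\ell$ leaves the ring $R$ at the top, passes once through it at $x_1$, and returns at the bottom.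

By the uniqueness of product neighborhoods and by (B), the isotopy class of $S(c,D,\varphi)$ depends only on $\varphi$ and the isotopy class of the pair $(c,D)$. The surface deformation retracts to $c\cup u$, where $u=\partial D\times\{0\}$, and both curves have annular neighborhoods, so it is orientable. It has $\chi=-1$, and it has one boundary circle because $\ell$ joins the two circles of $\partial R$. So it is a one-holed torus. A reflection of $S^3$ takes $S(c,D,\varphi)$ to $S(\bar c,\bar D,-\varphi)$, where bars denote images.

Recall that a \emph{Seifert matrix} of a Seifert surface $S$ of a knot $K$ is $V=(\operatorname{lk}(x_i,x_j^+))$, where $x_i$ is a basis of $H_1(S)$ and $x^{\pm}$ are the push-offs to the two sides. Its determinant does not depend on the basis, and $\det(tV-V^T)$ is the Alexander polynomial $\Delta_K$ up to a factor $\pm t^j$.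

\begin{lemma}\label{lem:seifert}
Suppose that $c$ crosses $D^+$ in the same direction at $x_0$ and $x_1$, and let $K=\partial S(c,D,\varphi)$. Then the Seifert matrix $V$ of $S(c,D,\varphi)$ has $\det V=-2$, the knot $K$ has genus $1$, and $K$ is slice.
\end{lemma}

\begin{proof}
Use the basis $(c,u)$. The push-offs of $u$ are radial. The inner one bounds a smaller disk that meets $c$ only at $x_1$, so it has linking number $\epsilon=\pm1$ with $c$. The outer one bounds a larger disk that meets $c$ at $x_0$ and $x_1$ in the same direction, so it has linking number $2\epsilon$ with $c$. Also $\operatorname{lk}(u,u^+)=0$. Since $\operatorname{lk}(u,c^+)=\operatorname{lk}(u^-,c)$,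
\[
V=\begin{pmatrix}\varphi&v\\ v'&0\end{pmatrix},\qquad\{v,v'\}=\{\epsilon,2\epsilon\}.
\]
So $\det V=-2$ and $\det(tV-V^T)=-(tv-v')(tv'-v)=-(2t^2-5t+2)$. Thus $K$ is knotted and $g(K)=1$.

For sliceness, remove the annulus $\partial D\times(-\frac12,\frac12)$ from the surface and push the rest to a fixed depth in a collar of $\partial B^4$, keeping it attached to $K$ by a vertical annulus. Extend the two new boundary circles vertically to a greater depth, and cap them there with the disjoint disks $D\times\{\pm\frac12\}$. These disks meet $\ell$ in $S^3$, but not in $B^4$, because they lie deeper. The result is connected, as $u$ does not separate, and it has $\chi=-1+2=1$ and boundary $K$. So it is a disk.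
\end{proof}

If $c$ crossed $D^+$ in opposite directions, the outer linking number would be $0$ and $\det V$ would vanish.

We now find ring surfaces among braided surfaces. Let $c$ be the core of the annulus of a grid diagram, and let $h,e$ be neighboring bands whose middle parts have a common height $y^*$. The \emph{standard disk} $D(h,e)$ is a thin horizontal ellipse at height $y^*$ whose major axis starts at the core point of $e$ and ends slightly beyond the core point of $h$. It meets $c$ in an interior point, on $h$, and a boundary point, on $e$. Moving the ellipse vertically shows that the pair $(c,D(h,e))$ does not depend on $y^*$ up to isotopy.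

\begin{lemma}[two readings]\label{lem:readings}
Let $W$ contain three consecutive letters
\[
e_-=\sigma_{i_2,i_4}^{-1},\qquad h=\sigma_{i_1,i_3}^{\pm1},\qquad e_+=\sigma_{i_2,i_4},\qquad i_1<i_2<i_3<i_4,
\]
and suppose that the letters other than $e_-$ are the columns of a grid diagram of a knot. Let $c_+$ be the cycle curve through all bands except $e_-$, let $c_-$ be the cycle curve through all bands except $e_+$, and let $\varphi_\pm$ be their framings on $F_W$. Then
\[
F_W\cong S\bigl(c_+,D(h,e_+),\varphi_+\bigr)\cong S\bigl(c_-,D(h,e_-),\varphi_-\bigr).
\]
\end{lemma}

\begin{proof}
Rescale so that $e_-,h,e_+$ have abscissae $0,1,2$; no other band comes near $0\le x\le2$. Let $A$ be the annulus $F_W$ without $e_-$, and fix $y^*$ with $i_2+\tau<y^*<i_3-\tau$. At height $y^*$ all three bands are in their middle parts. The plan is to slide the feet of $e_-$ onto $e_+$ and to flatten the resulting band into a horizontal ring at height $y^*$.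

\emph{Step 1: sliding the feet.} Nothing is attached to $H_{i_2}$ or $H_{i_4}$ between $e_-$ and $e_+$. Slide the lower foot of $e_-$ along $\partial A$, first along the front edge of $H_{i_2}$ to the lower left corner of $e_+$ and then up the edge of $e_+$ that starts there. By \eqref{eq:edges} this is the back edge. Slide the upper foot along $H_{i_4}$ to the upper left corner of $e_+$ and then down the edge that starts there, which is the front edge. Stop both feet at height $y^*$, and call the new band $e'$. Its core $\kappa$ follows $\partial A$ just outside $A$, and the point $o=(0,y^*,\frac12)$ cuts it into a lower half in $y\le y^*$ and an upper half in $y\ge y^*$. We isotope the two halves, fixing their ends, in the complement of $A$.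

\emph{Step 2: the lower half.} For $i_2\le s\le y^*$ let $P_s$ be the point on the line of the section of $e_+$ at height $s$, slightly beyond its left (later, back) end. Let $\lambda_s$ be the path that starts on the back edge of $e_+$ at height $y^*$, descends through the points $P_{s'}$ to $P_s$, goes back to $z=\frac15$, left to $x=0$, forward to $z=\frac12$, and up to $o$. For heights in $[i_2,y^*]$ the section of $h$ is $\{1\}\times\{s\}\times[\frac12-\varepsilon,\frac12+\varepsilon]$, because $i_1+\tau<i_2$ and $y^*<i_3-\tau$. So the lower half of $\kappa$, which runs along the front edge of $H_{i_2}$ behind $h$, may be taken to be $\lambda_{i_2}$. Each $\lambda_s$ misses $A$. Indeed, the strips lie in $z\le0$. The section of $e_+$ points from $P_s$ to the right or forward, and the flat end of $e_+$ lies to the right of $P_{i_2}$, so the segment going back from $P_s$ misses $e_+$. The segment in $z=\frac15$ passes behind $h$, and the line $x=0$ is free since $e_-$ is not part of $A$. Letting $s$ increase to $y^*$ moves the lower half to a horizontal path through $z=\frac15$.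

\emph{Step 3: the upper half.} For $y^*\le s\le i_4$ let $Q_s$ be the point slightly beyond the front (later, left) end of the section of $e_+$ at height $s$. The upper half of $\kappa$ ascends through the points $Q_s$ to $Q_{i_4}$, goes back along the flat end of $e_+$, left along the front edge of $H_{i_4}$, forward to $(0,i_4,\frac12)$ and down to $o$. Since $h$ ends at height $i_3<i_4$, the part of the plane $y=i_4$ with $z>0$ between $x=0$ and $Q_{i_4}$ misses $A$. In this plane we replace the detour toward the back by a detour through $z=\frac45$. The result is $\mu_{i_4}$, where $\mu_s$ ascends to $Q_s$, goes forward to $z=\frac45$, left to $x=0$, back to $z=\frac12$ and down to $o$. Each $\mu_s$ misses $A$: the section of $e_+$ points from $Q_s$ to the right or backward, and all bands lie in $z\le\frac12+\varepsilon<\frac45$. Letting $s$ decrease to $y^*$ moves the upper half to a horizontal path through $z=\frac45$.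

Now $\kappa$ and the section of $e_+$ at height $y^*$ form the boundary of the rectangle $D=[0,2]\times\{y^*\}\times[\frac15,\frac45]$, whose corners we round. It meets $c_+$ only in the interior point $(1,y^*,\frac12)$ of $h$ and the boundary point $(2,y^*,\frac12)$ of $e_+$. Near height $y^*$ the band $e_+$ is a piece of the vertical wall over $\partial D$.

\emph{Step 4: the twisting.} Let $u'\subset A\cup e'$ be the union of $\kappa$ and the section of $e_+$. Undoing the slides of Step 1 turns $u'$ into the core of $e_-$ followed by an arc in the disk $H_{i_2}\cup e_+\cup H_{i_4}$. Any two arcs in a disk with the same ends on the boundary are isotopic, so this curve is isotopic on $F_W$ to the cycle curve through $e_-$ and $e_+$. That curve has framing $0$ by Lemma~\ref{lem:framing}(b). The framing of $\partial D$ on the vertical wall is also $0$. By (B), $e'$ is isotopic, fixing its core and ends, to the rest of a low wall $R$ over $\partial D$. The closure of $A\setminus R$ is a band whose core is $c_+$ minus a short vertical arc of $e_+$. Hence $F_W\cong S(c_+,D,\varphi_+)$. Finally, the ellipse $E=D(h,e_+)$ at height $y^*$ lies in $D$ and touches the side $x=2$, so the convex disks $(1-t)D+tE$ give an isotopy from $(c_+,D)$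 to $(c_+,E)$.

\emph{Step 5: the second reading.} Reflect in the plane $x=1$. Bands stay in front of the strips, the order of the letters is reversed, and all signs change. So $e_+$ becomes a negative band on the left and $e_-$ a positive band on the right, and the letters other than the image of $e_+$ are again the columns of a grid diagram of a knot. By Steps 1--4 the reflected surface is isotopic to $S(\bar c_-,\overline{D(h,e_-)},-\varphi_-)$. Reflecting back gives the second isotopy.
\end{proof}

The interlacing $i_1<i_2<i_3<i_4$ is what makes the ring catch $h$: the lower half of $\kappa$ passes behind $h$, and the upper half can be brought to the front. If the ends of $e_\pm$ were nested inside those of $h$, then by \eqref{eq:rel} the letters $e_-$ and $e_+$ would commute with $h$ and cancel.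

The point of the lemma is a count of signs. If $W$ has $j$ negative letters besides $e_-$, then $c_+$ runs over $j$ negative bands and $c_-$ over $j+1$. Reading $F_W$ through $c_-$, moving the disk to another pair of neighboring columns, and rebuilding the surface there with a new letter $e_-$ produces a word of the same length with one more negative letter. It remains to find grid diagrams in which the disk can be moved many times.

\section{Sliding the ring along a cable}\label{sec:cable}

Let $J$ be a knot with a grid diagram of size $a$, and let $m\ge2$. The theorems use $m=3$. Let $k_0,k_1,\dots,k_{a-1}$ be the columns in the order met along $J$, let $\rho_i$ be the row joining $k_i$ to $k_{i+1}$ for $1\le i\le a-2$, and let column $k$ join the rows $r_k^-<r_k^+$. Fix an $m$-cycle $\pi$ of $\{1,\dots,m\}$ and put $n=ma$.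

For $0\le j\le a-1$ define a grid diagram $G_j$ of size $n$. Its rows are the pairs $(r,\alpha)$ with $1\le r\le a$, $1\le\alpha\le m$, ordered lexicographically. Its columns are the pairs $(k,\alpha)$. For $i\ge1$, column $(k_i,\alpha)$ joins $(r^-_{k_i},\alpha)$ to $(r^+_{k_i},\alpha)$, and column $(k_0,\alpha)$ joins $(r^-_{k_0},\alpha)$ to $(r^+_{k_0},\pi(\alpha))$. The $m$ columns over $k$ take the place of $k$, in the left-to-right order $(k,1),(k,2),\dots,(k,m)$, except that for $k=k_1,\dots,k_j$ the first two are interchanged. Each row $(r,\alpha)$ carries one end over each of the two columns of $J$ that end on $r$. Going once around $J$ changes the index $\alpha$ by $\pi^{\pm1}$, so $G_j$ is a diagram of a knot $c_j$. We orient each row and column of $G_j$ like the row or column of $J$ that it lies over; this orients $c_j$.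

For $1\le i\le a-1$ the columns $(k_i,1)$ and $(k_i,2)$ are neighbors in either order, and their heights interlace:
\begin{equation}\label{eq:interlace}
(r^-_{k_i},1)<(r^-_{k_i},2)<(r^+_{k_i},1)<(r^+_{k_i},2).
\end{equation}
Let $D_{j,i}=D\bigl((k_i,1),(k_i,2)\bigr)$ be the standard disk for $c_j$, with its interior point on $(k_i,1)$ and its boundary point on $(k_i,2)$. Both columns are oriented like $k_i$, so $c_j$ crosses $D_{j,i}$ in the same direction at both points.

\begin{lemma}[sliding]\label{lem:slide}
For fixed $j$, the pairs $(c_j,D_{j,i})$, $1\le i\le a-1$, are isotopic.
\end{lemma}

\begin{proof}
We carry the disk from $k_i$ along $\rho_i$ to $k_{i+1}$, for $1\le i\le a-2$. The difficulty is at the corners, where the two strands may cross in the diagram; it is resolved by turning the plane of the disk about a line parallel to the $z$-axis.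

After an isotopy supported near the rows, $c_j$ has its columns in $z=\frac12$ and its rows in $z=-\frac12$, except that within distance $\varepsilon$ of its ends each row rises linearly to $z=\frac12$. For $\alpha=1,2$ let $\gamma_\alpha\subset c_j$ be the arc through $(k_i,\alpha),(\rho_i,\alpha),(k_{i+1},\alpha)$; the index is constant on it because $k_0$ is not involved. It suffices to find a continuous family of planes $\Pi_t$ and points $v_\alpha(t)\in\gamma_\alpha\cap\Pi_t$ such that $c_j$ crosses $\Pi_t$ at $v_1(t)$ and $v_2(t)$, the segment $[v_1(t),v_2(t)]$ meets $c_j$ only in its ends, and the first and last planes are horizontal at the heights of the standard disks. Then, by compactness, uniformly thin ellipses in $\Pi_t$ with major axis from $v_2(t)$ to slightly beyond $v_1(t)$ meet $c_j$ only in these two points. They form an isotopy from $D_{j,i}$ to $D_{j,i+1}$, which extends to an ambient isotopy preserving $c_j$.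

For a column $k$ of $J$ let $X_k$ be an interval that contains the abscissae of $(k,1),(k,2)$ and whose ends are midway to the next columns. For a row $r$ let $Y_r$ be the interval of heights from $(r,1)-\frac14$ to $(r,2)+\frac14$; it contains no other row. The \emph{corner boxes} are $X_{k_i}\times Y_{\rho_i}$ and $X_{k_{i+1}}\times Y_{\rho_i}$.

\emph{Along a column $k$}, outside the corner box, take the planes $y=\mathrm{const}$. The segment lies in $z=\frac12$ over $X_k$. In $z=\frac12$ the knot consists of the columns, and only $(k,1),(k,2)$ have abscissa in $X_k$.

\emph{Along the row $\rho_i$}, between the corner boxes, take the planes $x=\mathrm{const}$. The segment lies in $z=-\frac12$ at heights in $Y_{\rho_i}$. The columns lie in $z=\frac12$, and only the rows $(\rho_i,1),(\rho_i,2)$ have height in $Y_{\rho_i}$.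

\emph{At a corner box $Q=X_k\times Y_r$}, a point of $c_j$ over $Q$ lies on $(k,1)$, $(k,2)$, $(r,1)$ or $(r,2)$. So over $Q$ there are exactly two arcs, one in each $\gamma_\alpha$. They project to two L-shaped paths, which leave $Q$ through the same horizontal side and the same vertical side. Let $o$ be the common vertex of these sides. Each L cuts off from $Q$ a rectangle with vertex $o$, so each ray from $o$ into $Q$ meets each L in exactly one point. Take the planes spanned by such a ray and the $z$-direction, turning from the horizontal side to the vertical side. Each arc is the graph of a function over its L, so over the ray there are exactly two points of $c_j$, namely $v_1(t)$ and $v_2(t)$, and the segment between them projects into the ray. If the two L's cross on the ray, the segment is parallel to the $z$-axis and joins a column to a row; nothing changes in the argument. The first plane is of the form $y=\mathrm{const}$ and the last of the form $x=\mathrm{const}$, so the three families fit together.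
\end{proof}

For $0\le j\le a-2$ define a word $W^{(j)}$ on $n$ strands. Take the columns of $G_j$ from left to right as letters, put $h=(k_{j+1},1)$ and $e_+=(k_{j+1},2)$, and insert immediately to the left of $h$ a letter $e_-$ that joins the same rows as $e_+$. In $G_j$ the columns over $k_{j+1}$ are not interchanged, so $e_-,h,e_+$ are consecutive. Let $e_-$ be negative, $e_+$ positive, any $j$ of the remaining letters negative, and the others positive. Then $F_{W^{(j)}}$ has $n$ strings and $n+1$ bands, of which $j+1$ are negative. The words of Section~\ref{sec:example} are the case $m=2$, $a=3$, with columns $k_1,k_2,k_0$ from left to right joining the rows $\{1,2\}$, $\{2,3\}$, $\{1,3\}$.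

\begin{proposition}\label{prop:isotopic}
The surfaces $F_{W^{(j)}}$, $0\le j\le a-2$, are all isotopic to $S(c_0,D_{0,1},f(G_0))$.
\end{proposition}

\begin{proof}
By \eqref{eq:interlace}, Lemma~\ref{lem:readings} applies to $W^{(j)}$. Deleting $e_-$ leaves the columns of $G_j$, of which $j$ are negative. So $c_+=c_j$, and by \eqref{eq:fG}
\[
F_{W^{(j)}}\cong S(c_j,D_{j,j+1},f(G_j)+j).
\]
For $j=0$ this is the surface in the statement. Deleting $e_+$ leaves the columns of $G_j$ with $(k_{j+1},2)$ moved to the left of $(k_{j+1},1)$. This is $G_{j+1}$, with $j+1$ negative columns, in which $e_-$ is the column $(k_{j+1},2)$. So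
\[
F_{W^{(j)}}\cong S(c_{j+1},D_{j+1,j+1},f(G_{j+1})+j+1).
\]
For $j+1\le a-2$, Lemma~\ref{lem:slide} allows us to replace $D_{j+1,j+1}$ by $D_{j+1,j+2}$, and the first formula identifies the result with $F_{W^{(j+1)}}$.
\end{proof}

Let $F=F_{W^{(0)}}$ and $K=\partial F$.

\begin{proposition}\label{prop:upper}
The knot $K$ is slice, $F$ is a genus one Bennequin surface of $K$ with one negative band and Seifert matrix of determinant $-2$, and
\[
\delta(K)=1,\qquad b(K)\le ma-(a-2).
\]
Moreover, $F$ can be isotoped into a tubular neighborhood $U$ of $J$ so that the image of $H_1(F)\to H_1(U)\cong\mathbb Z$ is $m\mathbb Z$.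
\end{proposition}

\begin{proof}
The first statements follow from Proposition~\ref{prop:isotopic} and Lemma~\ref{lem:seifert}. Lemma~\ref{lem:cone} for $F$ gives $\delta(K)\le1$, and \eqref{eq:slice} with $\chi(K)=-1$ gives $\delta(K)\ge\frac{1+1}2=1$. The surface $F_{W^{(a-2)}}$ is a Bennequin surface of $K$ or of its reverse, on $n=ma$ strings, with $a-1$ negative bands. Lemma~\ref{lem:cone} gives $b(K)\le ma-(a-1-1)$.

For the last statement, place $J$ with rows in $z=0$ and columns in $z=\frac12$, joined by segments parallel to the $z$-axis. Make the strips of $F$ narrow in the $z$-direction, and rescale $x$ and $y$ monotonically so that the strips $(r,\alpha)$ cluster at row $r$ and the bands over $k$, including $e_-$, cluster at column $k$. Then $F$ lies in a thin tubular neighborhood $U$ of $J$. The graph $\Gamma_{W^{(0)}}$ is a cycle with the edge $e_+$ doubled, so $H_1(F)$ is generated by $c_0$ and the cycle curve through $e_-$ and $e_+$. The first runs $m$ times around $U$ in the direction of $J$. The second lies in a ball in $U$ around column $k_1$.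
\end{proof}

\section{A lower bound for the number of strings}\label{sec:lower}

Let $U$ be a tubular neighborhood of a knot $J$. A knot $C\subset U$ has a \emph{winding number}, its class in $H_1(U)\cong\mathbb Z$, and a \emph{wrapping number}, the least number of intersections with a meridian disk of $U$. The wrapping number is at least the absolute value of the winding number. The \emph{bridge number} $\operatorname{br}(C)$ is the least number of local maxima of the height function over all positions of $C$. We use:

\begin{itemize}
\item[(Sch)] \emph{Schubert's theorem} \cite{Sb}, see \cite{Sc}. If $J$ is knotted and $C\subset U$ has wrapping number $k\ge2$, then $\operatorname{br}(C)\ge k\operatorname{br}(J)$. Also $\operatorname{br}(T(p,q))=\min(p,q)$.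
\end{itemize}

\begin{proposition}\label{prop:lower}
Let $J$ be $T(p,p+1)$, $p\ge2$, or its mirror image, and let $U$ be a tubular neighborhood of $J$. Let $\mathcal K$ be a knot with a Seifert surface $\mathcal F\subset\operatorname{int}U$ of genus $g\ge1$ whose Seifert matrix $V$ satisfies $3\nmid\det V$. Suppose that the image of $H_1(\mathcal F)\to H_1(U)\cong\mathbb Z$ is nonzero and contained in $3\mathbb Z$. Then $g(\mathcal K)=g$ and $b_b(\mathcal K)\ge6p$.
\end{proposition}

The hypotheses concern one surface, and the conclusion concerns all minimal genus surfaces. There are two gaps to close: another surface need not lie in $U$, and if it does, it might wind differently. We treat the second first, since it is needed for the first.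

\subsection*{Winding is seen by the Alexander module}
The winding number in $U$ is the linking number with a meridian curve of $U$. The next lemma shows that the vanishing of this linking number over a suitable field is a property of the knot and the curve, not of the surface.

\begin{lemma}\label{lem:alex}
Let $\mathcal K$ be a knot with a Seifert surface $\mathcal F$ of genus $g$ and Seifert matrix $V$, and let $\mathbb F$ be a field in which $\det V\ne0$. Then $g(\mathcal K)=g$. Let $\eta$ be an oriented simple closed curve disjoint from $\mathcal F$, and let $S$ be a genus $g$ Seifert surface of $\mathcal K$ disjoint from $\eta$.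
\begin{enumerate}
\item[(a)] The map $\operatorname{lk}(\cdot,\eta)\colon H_1(S)\to\mathbb F$ vanishes if and only if $\operatorname{lk}(\cdot,\eta)\colon H_1(\mathcal F)\to\mathbb F$ vanishes.
\item[(b)] If $\eta$ bounds a disk disjoint from $\mathcal K$, then both maps vanish.
\end{enumerate}
\end{lemma}

\begin{proof}
For a Seifert surface $S'$ of genus $g'$ with Seifert matrix $V'$, the polynomial $\det(tV'-V'^T)$ has degree at most $2g'$, and its coefficients of $t^{2g'}$ and $t^0$ both equal $\det V'$. For $\mathcal F$ they are nonzero, so the highest and lowest exponents of $\Delta_{\mathcal K}$ differ by $2g$. Hence $g'\ge g$ for all $S'$. If $g'=g$, the extreme coefficients must be those of $t^{2g}$ and $t^0$, so $\det V'=\pm\det V$. In particular the Seifert matrix $V_S$ of $S$ is invertible over $\mathbb F$.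

Let $\mathcal A=H_1(\widetilde X)$ be the Alexander module, where $\widetilde X$ is the infinite cyclic cover of $X=S^3\setminus\mathcal K$ and $t$ generates the deck group. Recall its presentation from $S$. Let $x_i$ be a basis of $H_1(S)$ and $\xi_i$ the basis of $H_1(S^3\setminus S)$ with $\operatorname{lk}(x_i,\xi_j)=\delta_{ij}$ (Kronecker symbol), so that a class $\zeta\in H_1(S^3\setminus S)$ equals $\sum_i\operatorname{lk}(x_i,\zeta)\xi_i$. The cover is built from copies of $X$ cut along $S$, and the Mayer--Vietoris sequence shows that $\mathcal A$ is generated over $\mathbb Z[t^{\pm1}]$ by the $\xi_i$, with relations $t[x_j^+]=[x_j^-]$ for a suitable choice of the generator $t$. Here $[x_j^+]=\sum_i(V_S)_{ij}\xi_i$ and $[x_j^-]=\sum_i(V_S)_{ji}\xi_i$. Let $Z$ be the $\mathbb F$-vector space with basis $\xi_i$. Since $V_S$ is invertible over $\mathbb F$, the classes $[x_j^+]$ form a basis of $Z$, and so do the $[x_j^-]$. The relations say that $t\zeta=B\zeta$ for $\zeta\in Z$, where $B$ is the automorphism of $Z$ with $B[x_j^+]=[x_j^-]$. Therefore $\mathcal A\otimes\mathbb F\cong Z[t^{\pm1}]/(t-B)\cong Z$, and the $\xi_i$ form a basis of $\mathcal A\otimes\mathbb F$.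

The curve $\eta$ lifts to $\widetilde X$, and its lifts have classes $t^j\sum_i\operatorname{lk}(x_i,\eta)\xi_i$. So $\operatorname{lk}(\cdot,\eta)$ vanishes on $H_1(S)$ over $\mathbb F$ if and only if the lifts of $\eta$ are zero in $\mathcal A\otimes\mathbb F$. This condition does not involve $S$, which proves (a). A disk bounded by $\eta$ in $X$ lifts, which proves (b).
\end{proof}

From now on we are in the situation of Proposition~\ref{prop:lower}. Let $T=\partial U$ and $X_J=S^3\setminus\operatorname{int}U$. Fix a collar $T\times[0,1]\subset X_J$ of $T=T\times\{0\}$, put $U^+=U\cup T\times[0,1)$, and let $\eta\subset T\times\{1\}$ be a meridian of the solid torus $U\cup T\times[0,1]$. Then $\omega=\operatorname{lk}(\cdot,\eta)\colon H_1(U^+)\to\mathbb Z$ is the winding number. Lemma~\ref{lem:alex} applies with $\mathbb F=\mathbb F_3$ and with $\mathbb F=\mathbb Q$. It gives $g(\mathcal K)=g$ and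
\begin{equation}\label{eq:div}
\begin{array}{l}
\text{for every genus $g$ Seifert surface $S\subset U^+$ of $\mathcal K$,}\\
\text{the group $\omega(H_1(S))$ is nonzero and contained in $3\mathbb Z$.}
\end{array}
\end{equation}

\subsection*{Confinement}
We recall the vocabulary. A $3$-manifold is \emph{irreducible} if every embedded sphere bounds a ball; knot exteriors are irreducible. A two-sided surface $\Sigma$ is \emph{incompressible} if every disk $\Delta$ with $\Delta\cap\Sigma=\partial\Delta$ has boundary that bounds a disk in $\Sigma$. The boundary of the exterior of a nontrivial knot is incompressible, and its fundamental group injects. A properly embedded annulus $\Sigma\subset Y$ is \emph{$\partial$-compressible} if there is a disk $\Delta$ whose boundary consists of an arc $\Delta\cap\Sigma$ joining the two circles of $\partial\Sigma$ and an arc $\Delta\cap\partial Y$. We need two textbook facts.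
\begin{itemize}
\item[(T1)] For $J=T(p,q)$ or its mirror image, $X_J$ is Seifert fibered over a disk with two exceptional fibers of orders $p$ and $q$. The regular fibers on $T$ represent $\pm(\lambda\pm pq\,\mu)$, where $\mu,\lambda$ are the meridian and longitude of $J$.
\item[(T2)] In an irreducible Seifert fibered manifold, an incompressible, $\partial$-incompressible annulus is isotopic to a \emph{vertical} one (a union of regular fibers) or a \emph{horizontal} one (transverse to all fibers). In the case (T1), a horizontal surface that meets a regular fiber in $N\ge1$ points covers the base orbifold and has Euler characteristic $N(\frac1p+\frac1q-1)$.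
\end{itemize}

\begin{lemma}\label{lem:confine}
Every genus $g$ Seifert surface $S$ of $\mathcal K$ can be moved into $U$ by an ambient isotopy that fixes $\mathcal K$.
\end{lemma}

\begin{proof}
Let $E$ be the exterior of $\mathcal K$, the complement of a thin open neighborhood that lies in $U$ and meets $S$ in a collar of $\partial S$. All isotopies are supported in $\operatorname{int}E$.

\emph{$T$ and $S$ are incompressible in $E$.} A compressing disk for $T$ lies on one side of $T$. It cannot lie in $X_J$, since $J$ is knotted. In $U$ it would be a meridian disk that misses $\mathcal K$; then $\eta$ would bound a disk that misses $\mathcal K$, and Lemma~\ref{lem:alex}(b) over $\mathbb Q$ would contradict $\omega(H_1(\mathcal F))\ne0$. Compressing $S$ and discarding a closed component, if one appears, would give a Seifert surface of smaller genus.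

\emph{Minimal position.} Isotope $S$ to be transverse to $T$ with the number $|S\cap T|$ of circles minimal, and suppose it is positive. If some circle bounds a disk in $T$, an innermost such disk $\Delta$ has boundary that bounds a disk $\Delta'\subset S$. The sphere $\Delta\cup\Delta'$ bounds a ball in $E$, and moving $\Delta'$ across the ball and slightly beyond $\Delta$ reduces $|S\cap T|$. If some circle bounds a disk in $S$, then the boundary of an innermost such disk bounds a disk in $T$, and we are in the previous case. So all circles are essential in $S$ and in $T$. Hence they are parallel in $T$, and no component of $S\cap U$ or $S\cap X_J$ is a disk; all these components have $\chi\le0$.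

\emph{A comparison surface in $U^+$.} To use \eqref{eq:div} we replace the outer part of $S$ by annuli near $T$. Let $\zeta\in H_1(T)$ be the class of the oriented boundary of $S\cap X_J$. It is null-homologous in $X_J$, so $\zeta=j\lambda$. The surface $S\cap U$ shows that $\zeta$ is homologous in $U$ to $\mathcal K$, which bounds $\mathcal F\subset U$. As $\lambda$ generates $H_1(U)$, we get $j=0$. So among the parallel circles both orientations occur equally often. Choose two circles with opposite orientations that cobound an annulus $a_1\subset T$ with no other circle in it, discard them, and repeat with the remaining circles to get $a_2,a_3,\dots$. For $i<i'$ the annulus $a_i$ is disjoint from $a_{i'}$ or lies in its interior. Choose depths $0<t_1<t_2<\dots<1$. The annuli $(\partial a_i\times[0,t_i])\cup(a_i\times\{t_i\})$ in the collar are then disjoint. Attaching them to $S\cap U$ gives an embedded surface $S'\subset U^+$ with $\partial S'=\mathcal K$, which is oriented because paired circles have opposite orientations. Its closed components are unions of pieces with $\chi\le0$ glued along circles. So the component $S_0'$ that contains $\mathcal K$ satisfies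
\[
1-2g\ \ge\ \chi(S_0')\ \ge\ \chi(S')\ =\ \chi(S)-\chi(S\cap X_J)\ \ge\ \chi(S)\ =\ 1-2g .
\]
Hence $S_0'$ has genus $g$, and all components of $S\cap X_J$ are annuli.

\emph{The slope of the circles.} Let $\Sigma$ be such an annulus. It is incompressible in $X_J$, because its boundary circles are essential in $T$ and $\pi_1(T)$ injects into $\pi_1(X_J)$. It is not parallel in $X_J$ to an annulus $a\subset T$: otherwise we push the region between $\Sigma$ and $a$, with all parts of $S$ inside it, across $a$ into a collar of $T$ in $U$, and this reduces $|S\cap T|$. It is $\partial$-incompressible. Indeed, let $\Delta$ be a $\partial$-compressing disk. The arc $\Delta\cap T$ crosses one of the two annuli $a$ into which $\partial\Sigma$ cuts $T$. Cutting $\Sigma$ along $\Delta\cap\Sigma$ and adding two parallel copies of $\Delta$ gives a disk whose boundary bounds the disk obtained from $a$ by removing a strip along $\Delta\cap T$. These two disks bound a ball, since $X_J$ is irreducible, and this ball together with the product region between the copies of $\Delta$ makes $\Sigma$ parallel to $a$, which was excluded. By (T2), $\Sigma$ is isotopic to a vertical or a horizontal annulus. It is not horizontal, since $\frac1p+\frac1{p+1}-1<0=\chi(\Sigma)$.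 So the circles of $S\cap T$ are isotopic in $T$ to regular fibers, and by (T1) they have winding number $\pm1$.

\emph{The contradiction.} Since $S$ is connected and meets $T$, the component of $S\cap U$ that contains $\mathcal K$ has one of these circles on its boundary. That circle lies on $S_0'$, so $\pm1\in\omega(H_1(S_0'))$, contrary to \eqref{eq:div}. Thus $S\cap T=\emptyset$, and the connected surface $S$ lies in $U$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
Let $S=F_W$ be a Bennequin surface of $\mathcal K$ on $s$ strings. It is connected of genus $g$. By Lemma~\ref{lem:confine} an ambient isotopy moves $S$ into $U$, and by \eqref{eq:div} the winding number on $H_1(S)=H_1(\Gamma_W)$ is nonzero with values in $3\mathbb Z$. The first homology of a graph is generated by embedded cycles. So some cycle curve $C\subset S$, passing over $k$ distinct bands and $k\le s$ distinct disks, has winding number of absolute value at least $3$. Its wrapping number is at least $3$, and (Sch) gives $\operatorname{br}(C)\ge3p$.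

Now look at $C$ in the normal form of Section~\ref{sec:fence}. It consists of $k$ vertical arcs and $k$ horizontal arcs, one for each strip. After a small perturbation, a horizontal arc contributes one local extremum of the height $y$ if its two bands leave to the same side, and none otherwise. Maxima and minima alternate, so there are at most $k/2$ maxima. Hence $s\ge k\ge2\operatorname{br}(C)\ge6p$.
\end{proof}

\begin{remark}
Divisibility by $3$ is used twice: it excludes the vertical annulus of the torus knot exterior, and it gives winding number at least $3$ for the cycle curve. The construction of Section~\ref{sec:cable} needs only two strands, but for $m=2$ one would need divisibility by $2$, and Lemma~\ref{lem:alex} does not apply over $\mathbb F_2$ because $\det V=-2$. The companion is a torus knot for two reasons: the annuli in its exterior are controlled by (T1) and (T2), and its grid size is close to twice its bridge number, as the comparison of $6\operatorname{br}(J)$ with $2a+2$ requires.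
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
It is a standard fact that $T(p,q)$ has a grid diagram of size $p+q$. Let $J=T(p,p+1)$ with a grid diagram of size $a=2p+1$, take $m=3$, and let $F_p$ and $K_p=\partial F_p$ be the surface and knot of Proposition~\ref{prop:upper}. Then $g(K_p)=1$, $\delta(K_p)=1$ and $b(K_p)\le2a+2=4p+4$. The surface $F_p\subset U$ has $\det V=-2$ and winding image $3\mathbb Z$, so Proposition~\ref{prop:lower} with $g=1$ gives $b_b(K_p)\ge6p$. Finally, $6p>4p+5$ for $p\ge3$.
\end{proof}

The surface $F_p$ itself lies on $3a=6p+3$ strings, so $6p\le b_b(K_p)\le6p+3$.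

\begin{proof}[Proof of Theorem~\ref{thm:sum}]
Let $W$ and $W'$ be words on $n$ and $n'$ strands. Raise all indices in $W'$ by $n-1$ and write it after $W$. A plane $x=\mathrm{const}$ between the two words meets the resulting braided surface on $n+n'-1$ strings in a single arc of the strip $H_n$. So this surface is the boundary connected sum of $F_W$ and $F_{W'}$, and its boundary is the connected sum of the boundaries. Applied to minimal braids of two knots $L,L'$, written in the generators $\sigma_i=\sigma_{i,i+1}$, this gives $b(L\#L')\le b(L)+b(L')-1$.

Fix $d\ge1$, let $p\ge2$, and let $\mathcal K=K_p\#K_3\#\dots\#K_3$ with $d-1$ summands $K_3$. Let $\mathcal F$ be the braided boundary connected sum of $F_p$ and $d-1$ copies of $F_3$. It has genus $d$ and $d$ negative bands, and its Seifert matrix is a block sum with determinant $(-2)^d$. Shrink the copies of $F_3$ into a small ball at the boundary of $F_p$ inside the neighborhood $U$ of $T(p,p+1)$. Then $\mathcal F\subset U$, the classes from the copies of $F_3$ have winding number $0$, and the winding image of $H_1(\mathcal F)$ is $3\mathbb Z$. Proposition~\ref{prop:lower} gives $g(\mathcal K)=d$ and $b_b(\mathcal K)\ge6p$.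

Thus $\mathcal F$ is a Bennequin surface, and $\delta(\mathcal K)\le d$ by Lemma~\ref{lem:cone}. The boundary connected sum of slice disks of the summands is a slice disk for $\mathcal K$, so \eqref{eq:slice} gives $\delta(\mathcal K)\ge\frac{(2d-1)+1}2=d$. Finally, $b(\mathcal K)\le4p+4+15(d-1)$ because $b(K_3)\le16$. Therefore
\[
b_b(\mathcal K)-b(\mathcal K)\ \ge\ 2p+11-15d,
\]
which exceeds any given $M$ for large $p$. For $d=1$, the numbers $b_b(K_p)$ are finite and tend to infinity, so there are infinitely many distinct knots among the $K_p$, and $b_b(K_p)/b(K_p)\ge6p/(4p+4)\to3/2$.
\end{proof}

\begin{thebibliography}{9}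

\bibitem{DP} Dynnikov and Prasolov, Trans. Moscow Math. Soc. (2013).

\bibitem{LM} LaFountain and Menasco, Algebr. Geom. Topol. (2014).

\bibitem{RSQ} \emph{Realizing strongly quasipositive links and Bennequin surfaces},
\texttt{http://stoimenov.net/stoimeno/homepage/papers/quasi3.pdf}.

\bibitem{Ru} Rudolph (1993).

\bibitem{Sb} Schubert (1954).

\bibitem{Sc} Schultens, Math. Proc. Cambridge Philos. Soc. (2003).

\bibitem{Ya} Yamada (1987).

\end{thebibliography}
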